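\title{Dense base-compact subspaces of $C_p(X,[0,1])$ do not force $X$ to be discrete}

\begin{abstract}
A space is base-compact if it has a base in which every centered subfamily has a point common to the closures of its members. It is known that $X$ is discrete whenever $C_p(X,[0,1])$ is base-compact. We show in ZFC that a dense base-compact subspace is not enough: there is a space $X$ of cardinality $\mathfrak{c}$ with exactly one non-isolated point such that $C_p(X,[0,1])$ and $C_p(X)$ both have dense base-compact subspaces. A non-discrete example of infinite cardinality $\kappa$ exists if and only if $[0,1]^\kappa$ is a union of at most $\kappa$ nowhere dense sets. Among spaces in which intersections of at most $\mu$ open sets are open, the least cardinality of a non-discrete example is $(2^\mu)^+$.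
\end{abstract}

\section{Introduction}

All spaces are Tychonoff. The letter $J$ denotes $[0,1]$ or $\mathbb{R}$. For a space $X$, let $C_p(X,J)$ be the set of continuous functions $X\to J$ with the topology of pointwise convergence, that is, the topology inherited from the product $J^X$. We write $C_p(X)$ for $C_p(X,\mathbb{R})$.

A family of sets is \emph{centered} if each of its finite subfamilies has nonempty intersection. A space $Y$ is \emph{base-compact} if it has a base $\mathcal{B}$ such that
\[
\bigcap\{\overline{U}:U\in\mathcal{C}\}\neq\emptyset\qquad\text{for every centered }\mathcal{C}\subseteq\mathcal{B}.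
\]
We call such a base \emph{witnessing}. The empty set may be removed from a witnessing base, and we always assume that it has been.

The definition weakens compactness by letting us choose the base. Indeed, $Y$ is compact exactly when the family of all its open sets has the displayed property. If $Y$ is compact, the closures of the members of a centered family are closed sets with the finite intersection property. Conversely, given a centered family $\mathcal{K}$ of closed sets, the open sets that contain some member of $\mathcal{K}$ form a centered family, and by regularity a point common to their closures lies in every member of $\mathcal{K}$. A locally compact space is base-compact, witnessed by the open sets with compact closure. In the other direction, a base-compact space is a Baire space: given a nonempty open set $O$ and dense open sets $G_1,G_2,\dots$, regularity yields $U_n\in\mathcal{B}$ with $\overline{U_1}\subseteq O\cap G_1$ and $\overline{U_{n+1}}\subseteq U_n\cap G_{n+1}$; this chain is centered, and a point common to the closures lies in $O\cap\bigcap_n G_n$. So $\mathbb{R}$ is base-compact and $\mathbb{Q}$ is not; base-compactness is a form of completeness.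

If $X$ is discrete, then $C_p(X,[0,1])$ is the compact cube $[0,1]^X$. It is known that this is the only way for $C_p(X,[0,1])$ to be base-compact: if $C_p(X,[0,1])$ is base-compact, then $X$ is discrete. The following question is posed in \cite{amsterdam}.

\begin{quote}
\emph{Suppose that $C_p(X,[0,1])$ has a dense base-compact subspace. Must $X$ be discrete?}
\end{quote}

There is a good reason to expect a positive answer. A dense base-compact subspace $D$ of the cube $[0,1]^X$ is large: it contains an intersection of $|X|\cdot\omega$ dense open subsets of the cube (Proposition~\ref{prop:large}). If $X$ is countable, the Baire category theorem then produces, for any given point $a\in X$, two members of $D$ that differ at $a$ and nowhere else. When both are continuous, so is their difference, and $a$ is isolated. Hence the answer is yes for countable $X$. For larger $X$ the argument needs many dense open sets to meet, and this is where it can be defeated.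

\begin{theorem}\label{thm:main}
There is a non-discrete space $X$ with exactly one non-isolated point and $|X|=\mathfrak{c}$ such that both $C_p(X,[0,1])$ and $C_p(X)$ have dense base-compact subspaces.
\end{theorem}

So the answer to the question is no, in ZFC. The second theorem says that the failure of the category argument is the whole story. Recall that $\operatorname{cov}(\mathcal{M})$ is the least number of meager sets needed to cover the real line. It is uncountable by the Baire category theorem, so it is also the least number of nowhere dense sets needed to cover $[0,1]$.

\begin{theorem}\label{thm:card}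
For an infinite cardinal $\kappa$ the following are equivalent:
\begin{enumerate}
\item[(1)] there is a non-discrete space $X$ with $|X|=\kappa$ such that $C_p(X,[0,1])$ has a dense base-compact subspace;
\item[(2)] the cube $[0,1]^\kappa$ is the union of at most $\kappa$ nowhere dense sets.
\end{enumerate}
Consequently, the least cardinality $\kappa_0$ of such a space satisfies $\omega_1\le\kappa_0\le\operatorname{cov}(\mathcal{M})\le\mathfrak{c}$, such spaces exist in every cardinality $\ge\kappa_0$, and $\kappa_0=\mathfrak{c}$ under Martin's Axiom.
\end{theorem}

For an infinite cardinal $\mu$, a \emph{$P_{\mu^+}$-space} is a space in which every intersection of at most $\mu$ open sets is open; for $\mu=\omega$ these are the \emph{$P$-spaces}. Within this class the least cardinality is computed outright.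

\begin{theorem}\label{thm:P}
Let $\mu$ be an infinite cardinal.
\begin{enumerate}
\item[(i)] There is a non-discrete $P_{\mu^+}$-space $X$ with $|X|=(2^\mu)^+$ such that $C_p(X,[0,1])$ has a dense base-compact subspace.
\item[(ii)] If $X$ is a $P_{\mu^+}$-space, $|X|\le 2^\mu$, and $C_p(X,[0,1])$ has a dense base-compact subspace, then $X$ is discrete.
\end{enumerate}
Thus $(2^\mu)^+$ is the least cardinality of a non-discrete $P_{\mu^+}$-space with this property.
\end{theorem}

We first prove the implication (1)$\Rightarrow$(2) of Theorem~\ref{thm:card}, because it shows what any example must contain: a cover of a cube by few nowhere dense sets. Sections~\ref{sec:D} and~\ref{sec:X} run the other way. From a family of nowhere dense sets they build a dense base-compact subset $D$ of a product $J^X$, with no topology on $X$, and then a topology on $X$ that makes every member of $D$ continuous. All three examples come from this one construction, applied to three families of nowhere dense sets.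

\section{Dense subspaces of products}\label{sec:prelim}

A \emph{box} in $J^X$ is a set $\{h\in J^X: h(x)\in O_x\text{ for all }x\in t\}$, where $t\subseteq X$ is finite and each $O_x$ is a nonempty open subset of $J$. Boxes form a base of $J^X$. We write $h|_Y$ for the restriction of $h$ to $Y\subseteq X$.

For every space $X$, the set $C_p(X,[0,1])$ is dense in $[0,1]^X$. Given distinct points $x_1,\dots,x_m\in X$ and values $r_1,\dots,r_m\in[0,1]$, the Tychonoff property gives continuous $\varphi_i\colon X\to[0,1]$ with $\varphi_i(x_i)=1$ and $\varphi_i(x_j)=0$ for $j\ne i$, and the function $\max_i r_i\varphi_i$ takes the value $r_i$ at $x_i$. Hence a subspace of $C_p(X,[0,1])$ is dense in $C_p(X,[0,1])$ if and only if it is dense in $[0,1]^X$.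

If $D$ is dense in a space $K$ and $O\subseteq K$ is open, then
\begin{equation}\label{eq:trace}
O\subseteq\overline{O\cap D}^{\,K},
\end{equation}
because for each open neighborhood $O'$ of a point of $O$ the nonempty open set $O\cap O'$ meets $D$.

Base-compactness gives information only about centered families of basic sets. The next lemma supplies one such family for each point of the ambient space.

\begin{lemma}\label{lem:Bg}
Let $D$ be a dense subspace of $K$ and let $\mathcal{B}$ be a base of $D$. For each $U\in\mathcal{B}$ fix an open set $\widetilde{U}\subseteq K$ with $\widetilde{U}\cap D=U$. Then for every $g\in K$ the family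
\[
\mathcal{B}_g=\{U\in\mathcal{B}:g\in\widetilde{U}\}
\]
is centered, and $g\in\overline{U}^{\,K}$ for every $U\in\mathcal{B}_g$.
\end{lemma}

\begin{proof}
If $U_1,\dots,U_m\in\mathcal{B}_g$, then $\widetilde{U}_1\cap\dots\cap\widetilde{U}_m$ is an open set containing $g$. It meets $D$, and its intersection with $D$ is $U_1\cap\dots\cap U_m$. The second statement is \eqref{eq:trace} for $O=\widetilde{U}$.
\end{proof}

\section{Dense base-compact subsets of a cube are large}\label{sec:large}

Let $D$ be dense in $K=[0,1]^X$ with witnessing base $\mathcal{B}$, and let $g\in K$. By Lemma~\ref{lem:Bg}, some $f\in D$ lies in the closure of every member of $\mathcal{B}_g$. Nothing forces $f=g$ unless $\mathcal{B}_g$ contains sets that are arbitrarily thin in each coordinate. Thinness in one coordinate up to one error is a dense open condition on $g$.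

\begin{proposition}\label{prop:large}
Let $X$ be a set, let $K=[0,1]^X$, and let $D\subseteq K$ be dense and base-compact. There are dense open sets $G_{x,n}\subseteq K$, for $x\in X$ and $n\ge1$, such that $\bigcap_{x,n}G_{x,n}\subseteq D$.
\end{proposition}

\begin{proof}
Let $\mathcal{B}$ be a witnessing base of $D$ and fix sets $\widetilde{U}$ as in Lemma~\ref{lem:Bg}. For $U\in\mathcal{B}$ and $x\in X$ let $w_x(U)=\sup\{|h(x)-h'(x)|:h,h'\in U\}$, and put
\[
G_{x,n}=\bigcup\{\widetilde{U}:U\in\mathcal{B},\ w_x(U)\le 1/n\}.
\]
This set is open. To see that it is dense, let $O\subseteq K$ be nonempty and open, take $f\in O\cap D$, and take $U\in\mathcal{B}$ with $f\in U\subseteq\{h:|h(x)-f(x)|<1/(2n)\}$. Then $w_x(U)\le1/n$, so $f\in\widetilde{U}\cap O\subseteq G_{x,n}\cap O$.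

Let $g\in\bigcap_{x,n}G_{x,n}$. The family $\mathcal{B}_g$ is centered, so there is $f\in D$ in the closure of each of its members. Fix $x$ and $n$. Since $g\in G_{x,n}$, there is $U\in\mathcal{B}_g$ with $w_x(U)\le1/n$. Both $f$ and $g$ lie in $\overline{U}^{\,K}$, and evaluation at $x$ is continuous, so $f(x)$ and $g(x)$ lie in the closure of $\{h(x):h\in U\}$, a set of diameter at most $1/n$. Thus $|f(x)-g(x)|\le1/n$ for all $x$ and $n$, and $g=f\in D$.
\end{proof}

To use this against a non-isolated point $a$, we look for a function $g$ such that $g$ and the function obtained from $g$ by changing the value at $a$ alone both lie in $D$.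

\begin{proposition}\label{prop:cover}
Let $X$ be a non-discrete space of infinite cardinality $\kappa$, and suppose that $C_p(X,[0,1])$ has a dense base-compact subspace $D$. Then $[0,1]^\kappa$ is the union of at most $\kappa$ nowhere dense sets.
\end{proposition}

\begin{proof}
The space $K=[0,1]^X$ is homeomorphic to $[0,1]^\kappa$, and $D$ is dense in $K$. Let $G_{x,n}$ be as in Proposition~\ref{prop:large}, and let $a\in X$ be non-isolated. Define $\theta\colon K\to K$ by $\theta(g)(a)=1-g(a)$ and $\theta(g)(x)=g(x)$ for $x\ne a$; it is a homeomorphism. The sets
\[
K\setminus G_{x,n},\qquad K\setminus\theta^{-1}(G_{x,n}),\qquad\{g\in K:g(a)=1/2\}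
\]
are closed with dense complement, hence nowhere dense, and there are at most $\kappa\cdot\omega=\kappa$ of them. They cover $K$. Otherwise some $g$ has $g(a)\ne1/2$ while $g$ and $\theta(g)$ both lie in $\bigcap_{x,n}G_{x,n}\subseteq D$. Then $g-\theta(g)$ is a continuous real function on $X$ that is nonzero exactly at $a$, so $\{a\}$ is open, contrary to the choice of $a$.
\end{proof}

\section{A dense base-compact set built from nowhere dense sets}\label{sec:D}

\subsection*{What a witnessing base must avoid}

The following observation isolates the difficulty. It will also give Theorem~\ref{thm:P}(ii).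

\begin{lemma}\label{lem:avoid}
Let $D$ be a dense base-compact subspace of $C_p(X,[0,1])$ with witnessing base $\mathcal{B}$, and let $a\in X$. For each $x\in X\setminus\{a\}$ there is $U_x\in\mathcal{B}$ contained in
\[
O_x=\{h\in D:h(a)<1/3,\ h(x)>2/3\}.
\]
For any such choice, if $P\subseteq X\setminus\{a\}$ and $\{U_x:x\in P\}$ is centered, then $a\notin\overline{P}$.
\end{lemma}

\begin{proof}
The set $O_x$ is the trace on $D$ of a box, so it is open in $D$ and nonempty, and it contains a member of $\mathcal{B}$. If $\{U_x:x\in P\}$ is centered and $P\neq\emptyset$, take $f\in D$ in the closure of each $U_x$, $x\in P$. Then $f(a)\le1/3$ and $f(x)\ge2/3$ for $x\in P$. Since $f$ is continuous, $\{x\in X:f(x)<2/3\}$ is an open set that contains $a$ and misses $P$.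
\end{proof}

The whole family $\{O_x:x\ne a\}$ is centered, since a finite intersection of its members is again the trace of a box. So when $a$ is not isolated, the sets $U_x$ must be smaller than the $O_x$, and so much smaller that they become incompatible along every set $P$ that accumulates at $a$. A basic set that keeps $h(x)$ away from $h(a)$ has to pay for it with a further restriction.

We collect the payment on a separate set $Y$ of coordinates. Attach to each remaining point $z$ a closed nowhere dense set $N_z\subseteq J^Y$, and allow a basic set to separate $h(z)$ from $h(a)$ only if it confines $h|_Y$ to a closed box that misses $N_z$. Each single payment is cheap, because $N_z$ is nowhere dense. But if a centered family separates $z$ from $a$ for all $z\in P$, compactness produces one $g\in J^Y$ outside all $N_z$, $z\in P$, and so $P$ misses $\{z:g\in N_z\}$. If the sets of this last form are neighborhoods of $a$, then $P$ does not accumulate at $a$. The set $D$ below consists of the functions that obey this rule.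

\subsection*{The set $D$}

Let $Y$ and $Z$ be disjoint sets with $Y\ne\emptyset$, let $a\notin Y\cup Z$, and let $X=Y\cup Z\cup\{a\}$. For each $z\in Z$ let $N_z\subseteq J^Y$ be closed and nowhere dense. Put
\begin{equation}\label{eq:D}
D=\{h\in J^X:\ h(z)=h(a)\text{ for every }z\in Z\text{ with }h|_Y\in N_z\}.
\end{equation}
Equivalently, $h\in D$ if and only if $h(z)\ne h(a)$ implies $h|_Y\notin N_z$. In this section $X$ is only a set.

\begin{example}\label{ex:toy}
Let $J=\mathbb{R}$, $Y=\{y\}$, $Z=\{z\}$ and $N_z=\{0\}$. Writing $h$ as the triple $(u,v,w)=(h(y),h(z),h(a))$, we have
\[
D=\{(u,v,w)\in\mathbb{R}^3:u\ne0\text{ or }v=w\},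
\]
which is $\mathbb{R}^3$ with the plane $u=0$ removed and the line $u=0$, $v=w$ put back. It is dense. It is not locally compact at the origin: for small $\delta>0$ every given neighborhood of the origin contains the points $(1/n,\delta,0)$ with $n$ large, and their limit $(0,\delta,0)$ is not in $D$. The traces of all cubes do not form a witnessing base: the cubes of radius $1/n$ about $(0,1,0)$ have decreasing nonempty traces, and the only candidate for a point in all closures is $(0,1,0)\notin D$.

Use instead only the open cubes with center $(u_0,v_0,w_0)\in D$ and radius $\varepsilon$ such that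
\[
\text{(I)}\quad v_0=w_0,\qquad\text{or}\qquad\text{(II)}\quad|u_0|>\varepsilon.
\]
Their traces form a base of $D$: at a center with $v_0=w_0$ every radius is allowed, and at a center with $v_0\ne w_0$ we have $u_0\ne0$, so every radius below $|u_0|$ is allowed. Take a centered family of such traces. The corresponding closed cubes are compact and have the finite intersection property, so they share a point $(u,v,w)$. If some cube of the family is of kind (II), then $|u-u_0|\le\varepsilon<|u_0|$, so $u\ne0$ and the point lies in $D$. Otherwise every cube is of kind (I) and imposes the same interval on the second and third coordinates. Then $(u,w,w)$ also lies in all the closed cubes, and it lies in $D$. In both cases we have found a point of $D$ in all the closed cubes, and by \eqref{eq:trace} it lies in the closures of all the traces.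
\end{example}

In the general case the same alternative is applied to each $z$ separately: either some member of the family has paid for $z$, and the common point may keep its value at $z$, or none has, and the value at $z$ can be reset to the value at $a$.

\begin{lemma}\label{lem:D}
The set $D$ defined by \eqref{eq:D} is dense in $J^X$ and base-compact.
\end{lemma}

\begin{proof}
\emph{Density.} Let $O$ be a box given by a finite set $t\subseteq X$ and open sets $O_x$, $x\in t$; enlarging $t$ and putting $O_a=J$ if necessary, we assume $a\in t$. The finite union $\bigcup_{z\in t\cap Z}N_z$ is nowhere dense in $J^Y$, so there is $g\in J^Y$ outside it with $g(y)\in O_y$ for $y\in t\cap Y$. Let $h|_Y=g$, choose $h(x)\in O_x$ for $x\in\{a\}\cup(t\cap Z)$, and put $h(z)=h(a)$ for $z\in Z\setminus t$. Then $h\in O$. If $h(z)\ne h(a)$, then $z\in t\cap Z$ and so $h|_Y\notin N_z$. Hence $h\in D$.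

\emph{The base.} For $f\in J^X$, a finite set $s\subseteq X$ and $\varepsilon>0$ put
\begin{align*}
U(f,s,\varepsilon)&=\{h\in J^X:|h(x)-f(x)|<\varepsilon\text{ for all }x\in s\},\\
W(f,s,\varepsilon)&=\{h\in J^X:|h(x)-f(x)|\le\varepsilon\text{ for all }x\in s\}.
\end{align*}
Call the triple $(f,s,\varepsilon)$ \emph{admissible} if $f\in D$, $a\in s$, and
\begin{equation}\label{eq:pay}
\begin{gathered}
\text{for every }z\in s\cap Z\text{ with }f(z)\ne f(a),\text{ no }g\in N_z\text{ satisfies}\\
|g(y)-f(y)|\le\varepsilon\text{ for all }y\in s\cap Y.
\end{gathered}
\end{equation}
Let $\mathcal{B}$ be the family of the sets $U(f,s,\varepsilon)\cap D$ with $(f,s,\varepsilon)$ admissible.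

To see that $\mathcal{B}$ is a base of $D$, let $f\in D$, let $t\subseteq X$ be finite and let $\eta>0$. We find an admissible $(f,s,\varepsilon)$ with $s\supseteq t$ and $\varepsilon\le\eta$; then $f\in U(f,s,\varepsilon)\subseteq U(f,t,\eta)$. Let $t'$ be the set of $z\in t\cap Z$ with $f(z)\ne f(a)$. For $z\in t'$ we have $f|_Y\notin N_z$, and $N_z$ is closed, so there are a finite $t_z\subseteq Y$ and $\varepsilon_z>0$ such that no $g\in N_z$ satisfies $|g(y)-f(y)|\le\varepsilon_z$ for all $y\in t_z$. (Take a box about $f|_Y$ that misses $N_z$ and halve its radius.) Let $s=t\cup\{a\}\cup\bigcup_{z\in t'}t_z$ and let $\varepsilon$ be the minimum of $\eta$ and the numbers $\varepsilon_z$. No new points of $Z$ were added, so $s\cap Z=t\cap Z$, and \eqref{eq:pay} holds because $t_z\subseteq s\cap Y$ and $\varepsilon\le\varepsilon_z$ for $z\in t'$.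

\emph{Closures.} Let $U=U(f,s,\varepsilon)$ and $W=W(f,s,\varepsilon)$. We claim that
\begin{equation}\label{eq:clos}
W\cap D\subseteq\overline{U\cap D}^{\,D}.
\end{equation}
If $h\in W$, the functions $h_k=(1-\frac1k)h+\frac1kf$ take values in the interval $J$, satisfy $|h_k(x)-f(x)|\le(1-\frac1k)\varepsilon<\varepsilon$ for $x\in s$, and converge pointwise to $h$. So $W\subseteq\overline{U}$, and $\overline{U}\subseteq\overline{U\cap D}$ by \eqref{eq:trace}, closures being taken in $J^X$. Intersecting with $D$ gives \eqref{eq:clos}.

\emph{Centered families.} Let $\{U_j\cap D:j\in\Lambda\}$ be a nonempty centered subfamily of $\mathcal{B}$, where $U_j=U(f_j,s_j,\varepsilon_j)$ with $(f_j,s_j,\varepsilon_j)$ admissible, and let $W_j=W(f_j,s_j,\varepsilon_j)$. By \eqref{eq:clos} it suffices to find $h\in D\cap\bigcap_jW_j$.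

Fix $x\in X$ and consider the compact intervals $[f_j(x)-\varepsilon_j,f_j(x)+\varepsilon_j]\cap J$ for those $j$ with $x\in s_j$. Any finitely many of them contain the value at $x$ of a function common to the corresponding $U_j$. So they all have a common point $h_0(x)$; if no $s_j$ contains $x$, let $h_0(x)\in J$ be arbitrary. Then $h_0\in\bigcap_jW_j$, but $h_0$ need not be in $D$. Let
\[
P=\{z\in Z:\text{there is }j\in\Lambda\text{ with }z\in s_j\text{ and }f_j(z)\ne f_j(a)\},
\]
and define $h=h_0$ on $\{a\}\cup Y\cup P$ and $h(z)=h_0(a)$ for $z\in Z\setminus P$.

First, $h\in W_j$ for every $j$. Since $h_0\in W_j$, only the coordinates $z\in s_j\cap(Z\setminus P)$ need checking. For such $z$ we have $f_j(z)=f_j(a)$, so $|h(z)-f_j(z)|=|h_0(a)-f_j(a)|\le\varepsilon_j$, where the inequality holds because $a\in s_j$.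

Second, $h\in D$. Let $z\in Z$ with $h(z)\ne h(a)$. Then $z\in P$; pick $j$ with $z\in s_j$ and $f_j(z)\ne f_j(a)$. Since $h\in W_j$, we have $|h(y)-f_j(y)|\le\varepsilon_j$ for all $y\in s_j\cap Y$, and \eqref{eq:pay} gives $h|_Y\notin N_z$.
\end{proof}

\begin{remark}
That the sets $N_z$ are nowhere dense is used only for density, and it cannot be dropped there: if $N_z$ has an interior point, the nonempty open set of all $h$ with $h|_Y\in\operatorname{int}N_z$ and $h(z)\ne h(a)$ misses $D$. That they are closed is used only to show that $\mathcal{B}$ is a base. The inequality in \eqref{eq:pay} is not strict because the common point $h_0$ is found in the closed boxes $W_j$. The requirement $a\in s$ and the use of one radius for all coordinates ensure that the value $h_0(a)$ is acceptable at every unpaid coordinate $z$. The case $J=\mathbb{R}$ needs no extra care, since the intervals used to find $h_0$ are bounded.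
\end{remark}

\section{The space $X$ and the proof of Theorem~\ref{thm:main}}\label{sec:X}

\subsection*{Spaces with one non-isolated point}

Let $X$ be a set, $a\in X$, and let $\mathcal{F}$ be a filter on $X\setminus\{a\}$: a nonempty family of nonempty subsets, closed under finite intersections and supersets. Assume that $\bigcap\mathcal{F}=\emptyset$. Let $X_{\mathcal{F}}$ be $X$ with the topology in which $V$ is open if and only if $a\notin V$ or $V\setminus\{a\}\in\mathcal{F}$. Every point other than $a$ is isolated, and $a$ is not isolated because $\emptyset\notin\mathcal{F}$. An open set containing $a$ is also closed, since its complement omits $a$. For $x\ne a$ some member of $\mathcal{F}$ omits $x$, so $X\setminus\{x\}$ is open and $\{x\}$ is clopen. Thus $X_{\mathcal{F}}$ is Hausdorff and has a base of clopen sets. Such a space is Tychonoff, because indicator functions of clopen sets are continuous. A function on $X_{\mathcal{F}}$ that is constant on $\{a\}\cup F$ for some $F\in\mathcal{F}$ is continuous.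

Return to the setting of Lemma~\ref{lem:D}. A function $h\in D$ is constant on $\{a\}\cup\{z:h|_Y\in N_z\}$, so all of $D$ becomes continuous once the sets $\{z:g\in N_z\}$, $g\in J^Y$, belong to $\mathcal{F}$. These sets generate a filter exactly when every finite subset of $J^Y$ lies in a single $N_z$. We allow larger subsets as well, for use in Theorem~\ref{thm:P}. Recall that an infinite cardinal $\lambda$ is \emph{regular} if a union of fewer than $\lambda$ sets, each of cardinality less than $\lambda$, has cardinality less than $\lambda$. We use only $\lambda=\omega$ and $\lambda=\mu^+$, and both are regular.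

\begin{proposition}\label{prop:X}
In the setting of Lemma~\ref{lem:D}, let $\lambda$ be an infinite regular cardinal and assume that
\begin{equation}\label{eq:star}
\text{every }H\subseteq J^Y\text{ with }|H|<\lambda\text{ is contained in }N_z\text{ for some }z\in Z.
\end{equation}
For $H\subseteq J^Y$ put $Z(H)=\{z\in Z:H\subseteq N_z\}$, and let $\mathcal{F}$ be the family of all subsets of $X\setminus\{a\}$ that contain $Z(H)$ for some $H$ with $|H|<\lambda$. Then $\mathcal{F}$ is a filter with empty intersection, $a$ is the only non-isolated point of $X_{\mathcal{F}}$, every intersection of fewer than $\lambda$ open subsets of $X_{\mathcal{F}}$ is open, and $D$ is a dense base-compact subspace of $C_p(X_{\mathcal{F}},J)$.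
\end{proposition}

\begin{proof}
We have $\bigcap_iZ(H_i)=Z(\bigcup_iH_i)$, so by regularity of $\lambda$ the family $\mathcal{F}$ is closed under intersections of fewer than $\lambda$ members. Its members are nonempty by \eqref{eq:star}. Hence $\mathcal{F}$ is a filter. The member $Z(\emptyset)=Z$ omits all points of $Y$. For $z\in Z$ the nowhere dense set $N_z$ is not all of $J^Y$, and if $g\notin N_z$ then $Z(\{g\})$ omits $z$. So $\bigcap\mathcal{F}=\emptyset$, and $X_{\mathcal{F}}$ is a Tychonoff space whose only non-isolated point is $a$.

An intersection of fewer than $\lambda$ open sets either omits $a$, or is an intersection of sets $\{a\}\cup F_i$ with $F_i\in\mathcal{F}$, in which case it equals $\{a\}\cup\bigcap_iF_i$. It is open in both cases.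

Each $h\in D$ is constant on $\{a\}\cup Z(\{h|_Y\})$ by \eqref{eq:D}, hence continuous. By Lemma~\ref{lem:D}, $D$ is base-compact and dense in $J^X$, so it is dense in $C_p(X_{\mathcal{F}},J)$.
\end{proof}

\subsection*{An example of cardinality $\mathfrak{c}$}

For $\lambda=\omega$ the cheapest way to satisfy \eqref{eq:star} is to let the finite sets themselves be the sets $N_z$, and a single coordinate $y$ is enough.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $Y=\{y\}$, so that $J^Y=J$. Let $Z$ consist of distinct points $z_N$, one for each finite set $N\subseteq\mathbb{R}$, and let $X=\{y,a\}\cup Z$. The real line has $\mathfrak{c}$ finite subsets, so $|X|=\mathfrak{c}$.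

Take first $J=\mathbb{R}$ and $N_{z_N}=N$. Finite sets are closed and nowhere dense in $\mathbb{R}$, and \eqref{eq:star} holds for $\lambda=\omega$ because $H\subseteq N_{z_H}$. Give $X$ the topology of Proposition~\ref{prop:X}. Then $a$ is the only non-isolated point of $X$, and
\[
D_{\mathbb{R}}=\{h\in\mathbb{R}^X:h(z_N)=h(a)\text{ whenever }h(y)\in N\}
\]
is a dense base-compact subspace of $C_p(X)$.

Keep this topology and apply Lemma~\ref{lem:D} with $J=[0,1]$ and the finite sets $N\cap[0,1]$ attached to the points $z_N$. The resulting set $D_{[0,1]}$ is base-compact and dense in $[0,1]^X$. For $h\in[0,1]^X$ the conditions $h(y)\in N$ and $h(y)\in N\cap[0,1]$ coincide, so $D_{[0,1]}=D_{\mathbb{R}}\cap[0,1]^X$. Hence $D_{[0,1]}$ consists of continuous functions, and it is a dense base-compact subspace of $C_p(X,[0,1])$.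
\end{proof}

The space is easy to picture. The basic neighborhoods of $a$ are the sets $\{a\}\cup\{z_N:N\supseteq H\}$ with $H\subseteq\mathbb{R}$ finite, so $a$ is the limit of the net $(z_N)$ indexed by the finite subsets of $\mathbb{R}$ ordered by inclusion. The point $y$ is isolated and lies in no basic neighborhood of $a$. It serves only as a label: the value $h(y)$ names a neighborhood of $a$ on which $h\in D_J$ is constant. By the known result quoted in the introduction, $C_p(X,[0,1])$ is not itself base-compact, so base-compactness does not pass from a dense subspace to the whole space.

\begin{remark}[Extremally disconnected examples]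
Extend $\mathcal{F}$ to an ultrafilter $p$ on $X\setminus\{a\}$. Then $\bigcap p=\emptyset$, the topology of $X_p$ is finer than that of $X_{\mathcal{F}}$, and so the same sets $D_J$ consist of continuous functions on $X_p$. Thus in Theorem~\ref{thm:main} the space may be taken of the form (discrete set)$\,\cup\,\{p\}$ with $p$ an ultrafilter. Such a space is \emph{extremally disconnected}, that is, closures of open sets are open. An open set $V\ni a$ is clopen. If $a\notin V$ and $V\in p$, then $\overline{V}=V\cup\{a\}$ is open. If $a\notin V$ and $V\notin p$, then $X\setminus(V\cup\{a\})\in p$, so $V$ is closed.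
\end{remark}

\begin{remark}[Subcompactness]
A family $\mathcal{R}$ of nonempty sets is a \emph{regular filter base} if for all $R_1,R_2\in\mathcal{R}$ some $R_3\in\mathcal{R}$ has $\overline{R_3}\subseteq R_1\cap R_2$, and a space is \emph{subcompact} if it has a base $\mathcal{B}$ such that every regular filter base $\mathcal{R}\subseteq\mathcal{B}$ has nonempty intersection. A witnessing base for base-compactness has this property. By induction every finite intersection of members of $\mathcal{R}$ contains a member of $\mathcal{R}$, so $\mathcal{R}$ is centered. Taking $R_1=R_2$ shows that every member contains the closure of a member, so $\bigcap\mathcal{R}=\bigcap\{\overline{R}:R\in\mathcal{R}\}\ne\emptyset$. Hence dense subcompact subspaces of $C_p(X)$ or of $C_p(X,[0,1])$ do not force $X$ to be discrete either.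
\end{remark}

\section{The least cardinality}\label{sec:card}

The example above has $\mathfrak{c}$ points because it covers the line by singletons. Any cover of a cube by nowhere dense sets can be used in their place.

\begin{proof}[Proof of Theorem~\ref{thm:card}]
The implication (1)$\Rightarrow$(2) is Proposition~\ref{prop:cover}.

(2)$\Rightarrow$(1). Let $J=[0,1]$ and $Y=\kappa$. Take a cover of $[0,1]^Y$ by at most $\kappa$ nowhere dense sets, and let $\mathcal{N}$ be the family of all finite unions of their closures. Then $|\mathcal{N}|\le\kappa$, the members of $\mathcal{N}$ are closed and nowhere dense, and every finite subset of $[0,1]^Y$ is contained in a member of $\mathcal{N}$. Let $Z$ consist of distinct points $z_N$, $N\in\mathcal{N}$, outside $Y$, and put $N_{z_N}=N$. Condition \eqref{eq:star} holds for $\lambda=\omega$, so Proposition~\ref{prop:X} gives a non-discrete space $X=Y\cup Z\cup\{a\}$ as in (1), and $|X|=\kappa$.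

\emph{Consequences.} A finite space is discrete, so $\kappa_0$ is the least infinite cardinal satisfying (2), provided there is one. We use that the preimage of a nowhere dense set $N$ under a projection $\pi$ of a product onto a subproduct is nowhere dense: the closed set $\pi^{-1}(\overline{N})$ cannot contain a nonempty open set $O$, since $\pi(O)$ would be a nonempty open subset of $\overline{N}$.

If $\kappa$ satisfies (2) and $\kappa'\ge\kappa$, the preimages of a cover of $[0,1]^\kappa$ under the projection $[0,1]^{\kappa'}\to[0,1]^\kappa$ cover $[0,1]^{\kappa'}$, so $\kappa'$ satisfies (2). The interval $[0,1]$ is covered by $\operatorname{cov}(\mathcal{M})$ nowhere dense sets, and their preimages under the projection to one coordinate cover $[0,1]^{\operatorname{cov}(\mathcal{M})}$. So $\operatorname{cov}(\mathcal{M})$ satisfies (2) and $\kappa_0\le\operatorname{cov}(\mathcal{M})$. Singletons are nowhere dense, so $\operatorname{cov}(\mathcal{M})\le\mathfrak{c}$. The cardinal $\omega$ fails (2) by the Baire category theorem for the compact space $[0,1]^\omega$, so $\kappa_0\ge\omega_1$.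

A space is \emph{ccc} if every family of pairwise disjoint nonempty open subsets is countable. In its topological form, Martin's Axiom says that no nonempty compact ccc space is a union of fewer than $\mathfrak{c}$ nowhere dense sets. The cube $[0,1]^\kappa$ is compact. It is ccc because every nonempty open set contains a box, every box has positive measure for the product of copies of Lebesgue measure, and a probability space has at most countably many pairwise disjoint sets of positive measure. So under Martin's Axiom no $\kappa<\mathfrak{c}$ satisfies (2), and $\kappa_0=\mathfrak{c}$.
\end{proof}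

\section{$P_{\mu^+}$-spaces}\label{sec:P}

The space of Theorem~\ref{thm:main} is not a $P$-space: no finite set $N$ contains all natural numbers, so the neighborhoods $\{a\}\cup\{z_N:n\in N\}$, $n\in\omega$, intersect in $\{a\}$. To obtain a $P_{\mu^+}$-space from Proposition~\ref{prop:X} we take $\lambda=\mu^+$, and \eqref{eq:star} then requires in particular that every subset of $[0,1]^Y$ of cardinality at most $\mu$ be nowhere dense. The Hewitt--Marczewski--Pondiczery theorem states that a product of at most $2^\mu$ spaces, each having a dense subset of cardinality at most $\mu$, has a dense subset of cardinality at most $\mu$. So the requirement fails when $|Y|\le2^\mu$. When $|Y|>2^\mu$ it holds for a simple reason: $\mu$ functions cannot tell more than $2^\mu$ coordinates apart.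

\begin{proof}[Proof of Theorem~\ref{thm:P}(i)]
Let $\kappa=(2^\mu)^+$, $J=[0,1]$ and $Y=\kappa$. Let $Z$ consist of distinct points $z_{\{y,y'\}}$ outside $Y$, one for each two-element subset $\{y,y'\}$ of $Y$, and attach to $z_{\{y,y'\}}$ the set
\[
N_{\{y,y'\}}=\{g\in[0,1]^Y:g(y)=g(y')\}.
\]
This set is closed, being the zero set of the continuous function $g\mapsto g(y)-g(y')$. It has empty interior, since a box confines $g(y)$ and $g(y')$ to infinite subsets of $[0,1]$ and therefore contains a function with $g(y)\ne g(y')$.

We check \eqref{eq:star} for $\lambda=\mu^+$. Let $H\subseteq[0,1]^Y$ with $|H|\le\mu$, and consider the map $Y\to[0,1]^H$ that sends $y$ to $(g(y))_{g\in H}$. Its target has cardinality at most $(2^\omega)^\mu=2^{\omega\cdot\mu}=2^\mu<\kappa$, so the map is not injective. Thus there are $y\ne y'$ with $g(y)=g(y')$ for all $g\in H$, that is, $H\subseteq N_{\{y,y'\}}$.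

By Proposition~\ref{prop:X}, the set $X=Y\cup Z\cup\{a\}$ carries a non-discrete topology in which intersections of at most $\mu$ open sets are open and $C_p(X,[0,1])$ has a dense base-compact subspace. Since $|Y|=|Z|=\kappa$, we have $|X|=(2^\mu)^+$.
\end{proof}

Part (ii) says that the obstruction met above is not an artifact of the construction. A small dense subset of the cube splits the sets $U_x$ of Lemma~\ref{lem:avoid} into at most $\mu$ centered families, and the $P_{\mu^+}$ property combines the neighborhoods that these families provide.

\begin{proof}[Proof of Theorem~\ref{thm:P}(ii)]
Let $D$ be a dense base-compact subspace of $C_p(X,[0,1])$ with witnessing base $\mathcal{B}$. Then $D$ is dense in $K=[0,1]^X$; fix sets $\widetilde{U}$ as in Lemma~\ref{lem:Bg}. Let $a\in X$, let $A=X\setminus\{a\}$, and choose $U_x\in\mathcal{B}$ for $x\in A$ as in Lemma~\ref{lem:avoid}. Since $|X|\le2^\mu$ and $[0,1]$ is separable, the Hewitt--Marczewski--Pondiczery theorem gives a dense set $E\subseteq K$ with $|E|\le\mu$. For $e\in E$ put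
\[
A_e=\{x\in A:e\in\widetilde{U}_x\}.
\]
Each $\widetilde{U}_x$ is nonempty and open, so it contains a point of $E$; hence $A=\bigcup_{e\in E}A_e$. For each $e$ the family $\{U_x:x\in A_e\}$ is contained in $\mathcal{B}_e$, so it is centered by Lemma~\ref{lem:Bg}, and Lemma~\ref{lem:avoid} gives $a\notin\overline{A_e}$. The set $\bigcap_{e\in E}(X\setminus\overline{A_e})$ contains $a$ and misses $A$, so it equals $\{a\}$. It is an intersection of at most $\mu$ open sets, hence open because $X$ is a $P_{\mu^+}$-space. So $a$ is isolated, and since $a$ was arbitrary, $X$ is discrete.
\end{proof}

By (ii) a non-discrete $P_{\mu^+}$-space with the property has more than $2^\mu$ points, and by (i) the next cardinal $(2^\mu)^+$ is attained. This proves the last sentence of Theorem~\ref{thm:P}.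

\begin{thebibliography}{1}

\bibitem{amsterdam}
\emph{Amsterdam Properties of $C_p(X)$ Imply Discreteness of $X$},
\texttt{https://staff.fnwi.uva.nl/j.vanmill/papers/papers2008/CanadMathBull.pdf}.

\end{thebibliography}
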